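
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem*{conjecture}{Conjecture}

\title{Edge-minimal graphs in which every two vertices\\ are joined by $k$ paths of length at most two}


\begin{abstract}
Fix $k\ge 1$ and consider $n$-vertex graphs in which every two vertices are
joined by at least $k$ paths of length at most two, and which lose this property
when any edge is deleted. It was conjectured that for large $n$ such a graph has
at most $(k-1)(n-k+1)+\lfloor (n-k+1)^2/4\rfloor$ edges. We show that this is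
false for every $k\ge 3$, already in the leading term: there are such graphs with
$\frac{k}{2k+4}n^2-O_k(n)$ edges. In the other direction we prove that the number
of edges is at most $\bigl(\frac{k}{2k+2}+o(1)\bigr)n^2$ and, for large $k$, that
the constant in front of $n^2$ is at most $\frac12-\frac1k+8k^{-7/6}$. Hence
the extremal density is $\frac12-\frac{1+o(1)}{k}$ as $k\to\infty$.
\end{abstract}

\section{The question and the results}

All graphs are finite and simple, and $N(v)$ denotes the set of neighbors of $v$.
A \emph{short path} between distinct vertices $x,y$ is a path of length at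
most $2$: either the edge $xy$, if present, or a path $x,z,y$ through a common
neighbor $z$. So the number of short paths between $x$ and $y$ is
$|N(x)\cap N(y)|$, plus $1$ if $xy$ is an edge. Let $P_k$ be the property
\begin{quote}
every two distinct vertices are joined by at least $k$ short paths.
\end{quote}
A graph is \emph{minimal} (with respect to $P_k$) if it has $P_k$ and deleting
any one edge destroys $P_k$. Let $f_k(n)$ be the maximum number of edges of a
minimal graph on $n$ vertices. For $n\ge k+1$ the complete graph $K_n$ has $P_k$, and deleting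
edges from it as long as $P_k$ survives leads to a minimal graph, so $f_k(n)$ is
defined.

A graph with at least two vertices has $P_1$ exactly when its diameter is at most
$2$. Thus $P_k$ is a robust form of ``diameter at most two'', and the question of how
large $f_k(n)$ can be asks how many edges such a network can have when none of them
is superfluous. For $k=1$ the natural examples are complete bipartite graphs. There
the edge $xy$ is the only short path between $x$ and $y$, so no edge can be
deleted; the balanced one has $\lfloor n^2/4\rfloor$ edges. For general $k$ the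
same idea gives the following. Take a balanced complete bipartite graph on $n-k+1$
vertices and join each of its vertices to each of $k-1$ new, pairwise nonadjacent
vertices $w_1,\dots,w_{k-1}$. If $x,y$ lie on opposite sides of the bipartite graph, they
are joined by exactly $k$ short paths: the edge $xy$ and the paths $x,w_i,y$. For
large $n$ all other pairs have at least $k$ short paths: two vertices on the same
side, or some $w_i$ and a vertex $x$ of the bipartite graph, have a whole side as
common neighbors, and $w_i,w_j$ have $n-k+1$ common neighbors. Every edge, whether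
$xy$ or $w_ix$, lies on one of the $k$ short paths of a pair of the first kind, so
deleting it destroys $P_k$. This minimal graph has
$(k-1)(n-k+1)+\lfloor (n-k+1)^2/4\rfloor$ edges, and one would guess that it is
extremal.

\begin{conjecture}[posed in \cite{source}]
Let $n>n_0(k)$ be sufficiently large in terms of $k$. Every graph on $n$ vertices
that is minimal with respect to $P_k$ has at most
\[
(k-1)(n-k+1)+\Bigl\lfloor \frac{(n-k+1)^2}{4}\Bigr\rfloor
\]
edges.
\end{conjecture}

For $k=1$ this is the Murty--Simon conjecture that a minimal graph of diameter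
$2$ has at most $\lfloor n^2/4\rfloor$ edges, which is known for $n>n_0$. For
$k\ge3$ the guess is wrong.

\begin{theorem}\label{thm:lower}
For every $k\ge 1$ and all $n>n_1(k)$,
\[
f_k(n)\ \ge\ \frac{k}{2k+4}\,(n-k-1)(n-3k-1).
\]
Consequently, for every $k\ge3$ and all large $n$, there is a minimal graph on
$n$ vertices whose number of edges exceeds the conjectured bound by at least
$\frac{k-2}{4(k+2)}\,n^2-O_k(n)>0$, and the conjecture is false.
\end{theorem}

The second statement follows from the first: the conjectured bound is
$\frac{n^2}{4}+O_k(n)$, and $\frac{k}{2k+4}-\frac14=\frac{k-2}{4(k+2)}$ is positive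
exactly when $k\ge3$.

\begin{theorem}\label{thm:upper}
For every $k\ge 1$,
\[
\frac{k}{2k+4}\ \le\ \liminf_{n\to\infty}\frac{f_k(n)}{n^2}\ \le\
\limsup_{n\to\infty}\frac{f_k(n)}{n^2}\ \le\
\min\Bigl\{\frac{k}{2k+2},\ \ \frac12-\frac1k+8k^{-7/6}\Bigr\}.
\]
In particular both the lower and the upper limit are
$\frac12-\frac{1+o(1)}{k}$ as $k\to\infty$.
\end{theorem}

The last sentence holds because $\frac{k}{2k+4}=\frac12-\frac1{k+2}$ and
$\frac12-\frac1k+8k^{-7/6}=\frac12-\frac{1-8k^{-1/6}}{k}$; the
constant $1$ in the $1/k$ term is therefore sharp. For $k=1$ the upper bound is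
$\frac14$, which balanced complete bipartite graphs attain.

We do not decide whether the conjectured bound holds for $k=2$, where
Theorem~\ref{thm:lower} gives only $\frac{n^2}4-O(n)$, nor do we determine
$\lim f_k(n)/n^2$ for fixed $k\ge 2$.

\medskip
Section~\ref{sec:cert} records when an edge cannot be deleted.
Section~\ref{sec:constr} contains the construction,
Section~\ref{sec:clean} a cleaning step based on the regularity lemma, and
Sections~\ref{sec:count} and~\ref{sec:cover} the two upper bounds.

\section{Certified edges}\label{sec:cert}

Call a pair $\{u,v\}$ of distinct vertices \emph{tight} if it has exactly $k$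
short paths. A tight pair \emph{certifies} every edge that lies on one of its
short paths. As these are $k$ paths with at most two edges each, a pair certifies
at most $2k$ edges.

\begin{lemma}\label{lem:cert}
Let $G$ be a graph on $n$ vertices with property $P_k$.
\begin{enumerate}
\item[(i)] Deleting an edge $e$ destroys $P_k$ if and only if some pair certifies
$e$. In particular, $G$ is minimal if and only if every edge of $G$ is certified.
\item[(ii)] $f_k(n)$ is at least the number of certified edges of $G$.
\end{enumerate}
\end{lemma}

\begin{proof}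
(i) An edge lies on at most one short path between given vertices $u,v$: the edge
$uv$ lies only on the path $uv$, an edge $uz$ or $vz$ with $z\ne u,v$ can lie only on
$u,z,v$, and an edge avoiding $u$ and $v$ lies on none.
So deleting $e$ lowers the number of short paths of a pair by at most $1$, and
by exactly $1$ if $e$ lies on one of them. Hence $G-e$ fails $P_k$ if and only if
some pair has exactly $k$ short paths in $G$ and $e$ lies on one of them.

(ii) Adding edges preserves $P_k$. So if $e$ is certified, no spanning subgraph
avoiding $e$ has $P_k$, since it would be a subgraph of $G-e$, which fails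
$P_k$. Delete edges of $G$ one at a time as long as $P_k$ survives. The result is a
minimal graph on the same vertex set, and it contains every certified edge of $G$.
\end{proof}

Part (ii) saves work in constructions: we need a graph with $P_k$ and
many certified edges, and need not worry about the few edges that are
superfluous.

\section{The construction}\label{sec:constr}

\subsection{Testers on a clique}

In the example of the introduction the edges $xy$ of the bipartite graph are
certified by their own ends. This kind of certificate is expensive. If an edge $xy$ is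
itself a tight pair, then $x$ and $y$ have only $k-1$ common neighbors, so the degrees
of $x$ and $y$ add up to at most $n+k-1$; if this holds for all $e$ edges of a graph,
summing over the edges and using the Cauchy--Schwarz inequality gives
$4e^2/n\le e(n+k-1)$, that is, only $e\le\frac{n^2}4+O_k(n)$.
A nonadjacent tight pair can do better: if its $k$ paths are $x,y_i,f$ with
$i=1,\dots,k$, it certifies all edges $xy_1,\dots,xy_k$, and $x$ may have
large degree as long as $f$ has small degree. A single vertex $f$ with the $k$
neighbors $y_1,\dots,y_k$ can thus serve as a tester for the edges $xy_i$ for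
\emph{every} $x$.

Here is the idea for $k=3$ on eight vertices. Take a clique on
$Y=\{1,\dots,6\}$ and two more vertices $f_1,f_2$ with
$N(f_1)=\{1,2,3\}$ and $N(f_2)=\{4,5,6\}$. Then:
\begin{itemize}
\item $\{1,f_2\}$ has exactly three short paths, $1,4,f_2$, then $1,5,f_2$, and $1,6,f_2$;
\item $\{1,f_1\}$ has exactly three short paths, the edge $1f_1$, then $1,2,f_1$, and
$1,3,f_1$.
\end{itemize}
These two pairs certify every edge at the vertex $1$ (the edges $12,13,14,15,16$
and $1f_1$), so by symmetry all $21$ edges are certified. Two vertices of $Y$ are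
joined by at least $1+4=5$ short paths. The only pair violating $P_3$ is $\{f_1,f_2\}$,
which has no short path.

The same works for every $k$ with a clique on $km$ vertices, divided into $m\ge2$ blocks of
size $k$, and one tester for each block: all edges are certified, and only pairs
of testers violate $P_k$. On $n=(k+1)m$ vertices this graph has
$\binom{km}{2}+km\approx\frac{k^2}{2(k+1)^2}n^2$ edges. For $k=3$ this is about
$\frac{9}{32}n^2$, already more than $\frac14n^2=\frac8{32}n^2$.

Two things remain. First, the testers must be connected to each other.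
We add a set $Z$ of $k$ vertices adjacent to all testers. The vertices of
$Z$ must in turn be joined to everything else by $k$ short paths, but must not become common
neighbors of testers and most vertices of $Y$, since that would
spoil the tight pairs. It is enough to make $Z$ a clique and attach it to a single block
$Y_1$. Of the edges certified so far, this costs at most the $\binom k2$ edges inside $Y_1$.

Second, we can gain a little. A vertex $i$ with $N(i)=Y$ needs no tester of its
own, because $\{i,f_j\}$ is tight and certifies the edges from $i$ to $Y_j$. So we add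
an independent set $I$ of such vertices, completely joined to $Y$. If $|Y|=\eta n$ and
$|F|=\eta n/k$, where $F$ is the set of testers, then up to lower-order terms
$|I|=(1-\eta-\eta/k)n$, and the number of edges is
\[
|I||Y|+\tfrac12|Y|^2\approx\Bigl(\eta-\eta^2\Bigl(\frac12+\frac1k\Bigr)\Bigr)n^2 .
\]
This is largest at $\eta=\frac{k}{k+2}$, where $|I|\approx|F|\approx\frac{n}{k+2}$
and the value is $\frac{k}{2k+4}n^2$. These are the sizes used below.

\subsection{Proof of Theorem~\ref{thm:lower}}

Let $n$ be large in terms of $k$, and put $m=\lfloor n/(k+2)\rfloor$. Let the vertex set be the disjoint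
union $I\cup Y\cup F\cup Z$ with
\[
|Y|=km,\qquad |F|=m,\qquad |Z|=k,\qquad |I|=n-k-(k+1)m\ \ge\ m-k\ \ge\ 1 .
\]
Split $Y$ into blocks $Y_1,\dots,Y_m$ of size $k$ and write
$F=\{f_1,\dots,f_m\}$. The edges of $G$ are (see Figure~\ref{fig:constr})
\begin{itemize}
\item all pairs inside $Y$ and all pairs between $I$ and $Y$;
\item $f_jy$ for $y\in Y_j$, $1\le j\le m$;
\item all pairs inside $Z$, all pairs between $Z$ and $F$, and all pairs between
$Z$ and $Y_1$.
\end{itemize}
Thus $N(i)=Y$ for $i\in I$, $N(f_j)=Y_j\cup Z$, and
$N(z)=(Z\setminus\{z\})\cup F\cup Y_1$ for $z\in Z$. For $y\in Y_l$ with $l\ne1$ we have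
$N(y)=(Y\setminus\{y\})\cup I\cup\{f_l\}$, and for $y\in Y_1$ we have
$N(y)=(Y\setminus\{y\})\cup I\cup\{f_1\}\cup Z$.

\begin{figure}[t]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[fill=gray!20] (0,0) rectangle (8,1);
\draw (2,0)--(2,1) (4,0)--(4,1) (6,0)--(6,1);
\node at (1,0.5) {$Y_1$};
\node at (3,0.5) {$Y_2$};
\node at (5,0.5) {$\cdots$};
\node at (7,0.5) {$Y_m$};
\draw (2.7,2.4)--(0.4,1) (5.3,2.4)--(7.6,1) (4,2.2)--(4,1);
\draw[fill=white] (4,2.6) ellipse (1.8 and 0.45);
\node at (4,2.6) {$I$};
\draw (1,-1.3)--(0.3,0) (1,-1.3)--(1,0) (1,-1.3)--(1.7,0);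
\draw (3,-1.3)--(2.3,0) (3,-1.3)--(3,0) (3,-1.3)--(3.7,0);
\draw (7,-1.3)--(6.3,0) (7,-1.3)--(7,0) (7,-1.3)--(7.7,0);
\draw (3.2,-2.75)--(1,-1.3) (3.6,-2.7)--(3,-1.3) (4.9,-2.75)--(7,-1.3);
\fill (1,-1.3) circle (2pt) (3,-1.3) circle (2pt) (7,-1.3) circle (2pt);
\node[left] at (0.9,-1.3) {$f_1$};
\node[left] at (2.9,-1.3) {$f_2$};
\node at (5,-1.3) {$\cdots$};
\node[right] at (7.1,-1.3) {$f_m$};
\draw[fill=gray!20] (4,-3) ellipse (1.2 and 0.4);
\node at (4,-3) {$Z$};
\draw (2.8,-3) to[out=180,in=180,looseness=1.4] (0,0.5);
\end{tikzpicture}
\caption{The construction. Shaded sets are cliques: $Y=Y_1\cup\dots\cup Y_m$, with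
blocks of size $k$, and $Z$, of size $k$. The set $I$ and the set of testers
$\{f_1,\dots,f_m\}$ are independent. The set $I$ is completely joined to $Y$, the tester
$f_j$ to the block $Y_j$, and $Z$ to all testers and to $Y_1$; there are no other
edges. The short paths from a tester $f_j$ to a vertex of $I$ or of
$Y\setminus Y_1$ use only edges at $Y_j$ and are exactly $k$ in number.}
\label{fig:constr}
\end{figure}

\medskip
\noindent\emph{$G$ has $P_k$.} We go through all pairs.
\begin{itemize}
\item Two vertices of $I\cup Y$ have at least $|Y|-2\ge k$ common neighbors in $Y$.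
\item $\{f_j,i\}$ with $i\in I$: not adjacent, and the common neighbors are exactly
the vertices of $Y_j$. The pair is tight.
\item $\{f_j,y\}$ with $y\in Y\setminus Y_j$: not adjacent, and all $k$ vertices of $Y_j$
are common neighbors. If $y\notin Y_1$ there are no others, since then
$N(y)\cap Z=\emptyset$; the pair is tight.
\item $\{f_j,y\}$ with $y\in Y_j$: there are the edge and the $k-1$ common neighbors in
$Y_j\setminus\{y\}$. If $y\notin Y_1$ there are no other common neighbors, for the same reason; the
pair is tight.
\item $\{f_j,f_l\}$: the common neighbors include the $k$ vertices of $Z$.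
\item $\{z,f_j\}$ with $z\in Z$: the edge and the $k-1$ common neighbors in
$Z\setminus\{z\}$.
\item $\{z,z'\}\subseteq Z$, or $\{z,i\}$ with $i\in I$, or $\{z,y\}$ with
$y\in Y\setminus Y_1$: the $k$ vertices of $Y_1$ are common neighbors.
\item $\{z,y\}$ with $y\in Y_1$: the edge and the $k-1$ common neighbors in
$Y_1\setminus\{y\}$.
\end{itemize}

\noindent\emph{Certified edges.} For $i\in I$ and $y\in Y_j$, the tight pair
$\{i,f_j\}$ has the short path $i,y,f_j$ and certifies both $iy$ and $yf_j$. Now let
$yy'$ be an edge inside $Y$ with at least one end outside $Y_1$, say $y\notin Y_1$, and let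
$y'\in Y_j$. Whether or not $y$ lies in $Y_j$, the pair $\{y,f_j\}$ is tight because
$y\notin Y_1$, and one of its short paths is $y,y',f_j$. So $yy'$ is certified.

\medskip
\noindent\emph{Counting.} Put $q=|Y|=km$. By Lemma~\ref{lem:cert}(ii),
\[
f_k(n)\ \ge\ |I|q+q+\binom q2-\binom k2\ \ge\ q\Bigl(|I|+\frac q2\Bigr)
\ \ge\ km\Bigl(m-k+\frac{km}{2}\Bigr)=km\Bigl(\frac{(k+2)m}{2}-k\Bigr),
\]
where the second inequality is $\frac q2\ge\binom k2$, true for large $n$. With
$M=(k+2)m\ge n-k-1$ the last expression is
\[
\frac{k}{k+2}M\Bigl(\frac M2-k\Bigr)=\frac{k}{2k+4}M(M-2k)\ \ge\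
\frac{k}{2k+4}(n-k-1)(n-3k-1). \qed
\]

\section{Cleaning a minimal graph}\label{sec:clean}

We turn to upper bounds. By Lemma~\ref{lem:cert}(i) every edge of a minimal graph
is certified by a tight pair, and a pair certifies at most $2k$ edges. Using this
for all $\binom n2$ pairs gives nothing; we need tight pairs to be scarce. In a
dense graph they should be: a tight pair has at most $k$ common neighbors, while one
expects that most pairs with a common neighbor have many. We therefore would like
tight pairs to have no common neighbors at all. Szemer\'edi's regularity lemma achieves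
this in the following sense. After we pass to a slightly smaller set of edges, contained
in an auxiliary graph $\Gamma$, all but few tight pairs have no common
neighbor in $\Gamma$, and the exceptional ones certify few edges. The next proposition
is the only place where the lemma is used, and the only place where minimality is used.

For a graph $\Gamma$, call a pair of distinct vertices \emph{open} if the
vertices have no common neighbor in $\Gamma$, and \emph{closed} otherwise.
Adjacency does not matter here. Degrees in $H$ and $\Gamma$ are written
$d_H$ and $d_\Gamma$.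

\begin{proposition}\label{prop:clean}
Let $k\ge1$ and $0<\varepsilon<\frac14$, and let $n$ be sufficiently large in terms
of $k$ and $\varepsilon$. For every minimal graph $G$ on $n$ vertices there are a
graph $\Gamma$ on $V(G)$ and a spanning subgraph $H\subseteq G\cap\Gamma$ such that,
with open pairs defined by $\Gamma$ and certificates taken in $G$,
\begin{enumerate}
\item[(a)] $e(G)\le e(H)+11k\varepsilon n^2$;
\item[(b)] every edge of $H$ is certified by at least one open pair;
\item[(c)] every open pair certifies at most $k$ edges of $H$;
\item[(d)] $d_H(x)+d_H(v)\le n$ for every open pair $\{x,v\}$.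
\end{enumerate}
\end{proposition}

We recall the lemma. For nonempty disjoint vertex sets $X,X'$ let $d(X,X')$ be the
number of edges between them divided by $|X||X'|$. A pair $(A,B)$ of disjoint nonempty sets is
\emph{$\varepsilon$-regular} if $|d(X,X')-d(A,B)|\le\varepsilon$ whenever
$X\subseteq A$, $X'\subseteq B$, $|X|\ge\varepsilon|A|$ and
$|X'|\ge\varepsilon|B|$. The regularity lemma says that for every
$\varepsilon>0$ there is $R(\varepsilon)$ such that the vertex set of every
sufficiently large graph has a partition $V_1\cup\dots\cup V_r$ with
$1/\varepsilon\le r\le R(\varepsilon)$, with part sizes differing by at most $1$, and with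
all but at most $\varepsilon r^2$ of the pairs $(V_i,V_j)$, $i<j$, being $\varepsilon$-regular.

\begin{proof}
Apply the regularity lemma to $G$. Let $\mathcal R$ be the graph on
$\{1,\dots,r\}$ in which $ij$ with $i\ne j$ is an edge if $(V_i,V_j)$ is
$\varepsilon$-regular with density at least $2\varepsilon$. Let $\Gamma$ be the graph
in which $x\in V_i$ and $y\in V_j$ are adjacent if and only if
$ij\in E(\mathcal R)$. As the parts are nonempty, a pair $x\in V_i$, $v\in V_j$ (where
$i=j$ is allowed) is closed if and only if $i$ and $j$ have a common neighbor in $\mathcal R$.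

\emph{Edges outside $\Gamma$.} The parts have size at most $2n/r$. So $G$ has at
most $r\cdot\frac12(2n/r)^2=2n^2/r\le2\varepsilon n^2$ edges inside parts, at most
$\varepsilon r^2(2n/r)^2=4\varepsilon n^2$ edges in irregular pairs, and at most
$2\varepsilon\sum_{i<j}|V_i||V_j|\le\varepsilon n^2$ edges in pairs of density less
than $2\varepsilon$. Hence $e(G)-e(G\cap\Gamma)\le7\varepsilon n^2$.

\emph{Closed pairs are rarely tight.} We claim that at most $2\varepsilon n^2$
closed pairs have at most $k$ common neighbors in $G$. Let $l$ be a common neighbor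
of $i$ and $j$ in $\mathcal R$. The set $X$ of vertices $x\in V_i$ with
$|N_G(x)\cap V_l|<\varepsilon|V_l|$ satisfies $|X|<\varepsilon|V_i|$. Indeed, if $X$ is nonempty then
$d(X,V_l)<\varepsilon$, whereas regularity would give $d(X,V_l)\ge2\varepsilon-\varepsilon$ if
$|X|\ge\varepsilon|V_i|$. For $x\in V_i\setminus X$ put $S=N_G(x)\cap V_l$. Since
$|S|\ge\varepsilon|V_l|$, the same argument for the pair $(V_j,V_l)$ and the subset
$S$ shows that fewer than $\varepsilon|V_j|$ vertices $v\in V_j$ have
$|N_G(v)\cap S|<\varepsilon|S|$. Every other $v\in V_j$ with $v\ne x$ has at least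
$\varepsilon|S|\ge\varepsilon^2|V_l|>k$ common neighbors with $x$, as $n$ is large.
So at most $2\varepsilon|V_i||V_j|$ pairs $(x,v)\in V_i\times V_j$ of distinct
vertices have at most $k$ common neighbors. Summing over all $(i,j)$ such that $i$ and
$j$ have a common neighbor in $\mathcal R$ proves the claim.

\emph{Definition of $H$ and proof of (a)--(d).} A closed pair that certifies an
edge is tight, so it has at most $k$ common neighbors. By the claim and the bound
$2k$ on the number of edges certified by one pair, at most $4k\varepsilon n^2$ edges are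
certified by closed pairs. Let $H$ consist of those edges of $G\cap\Gamma$ that
are certified by at least one open pair; this is (b). Since $G$ is minimal, every edge is
certified, so an edge of $G\cap\Gamma$ not in $H$ is certified by a closed pair. Hence
$e(G)\le e(H)+7\varepsilon n^2+4k\varepsilon n^2$, which gives (a).

Let $\{x,v\}$ be open. Of the two edges of a path $x,y,v$, at most one lies in
$\Gamma$, for otherwise $y$ would be a common neighbor in $\Gamma$. So each of
the $k$ short paths of a tight open pair contains at most one edge of $H$, which is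
(c). Finally $N_H(x)$ and $N_H(v)$ are disjoint, being contained in $N_\Gamma(x)$ and
$N_\Gamma(v)$; this is (d).
\end{proof}

\section{Counting open pairs}\label{sec:count}

We prove $\limsup f_k(n)/n^2\le\frac{k}{2k+2}$. By Proposition~\ref{prop:clean}(b)
and~(c), $e(H)$ is at most $k$ times the number of open pairs, so it remains to see
that there are few open pairs if $\Gamma$ has many edges. If $\Gamma$ is $d$-regular with $d\ge1$ this is
immediate: a vertex $x$ forms a closed pair with the $d-1$ further neighbors of
any one of its neighbors, so there are at most $\frac n2(n-d)$ open pairs. In general we use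
the best neighbor of $x$ and an averaging argument.

Fix $0<\varepsilon<\frac14$, let $n$ be large, and take $G,\Gamma,H$ as in
Proposition~\ref{prop:clean}. Let $Q(x)$ be the set of
vertices forming an open pair with $x$. Let $D(x)$ be the maximum of $d_\Gamma(y)$ over all neighbors $y$ of $x$ in
$\Gamma$, and $D(x)=0$ if $x$ is isolated in $\Gamma$. If $y$ is a neighbor of $x$ in $\Gamma$,
then each of the $d_\Gamma(y)-1$ vertices of $N_\Gamma(y)\setminus\{x\}$ forms a
closed pair with $x$. Hence $|Q(x)|\le(n-1)-(D(x)-1)=n-D(x)$ if $D(x)>0$, and
$|Q(x)|\le n-D(x)$ is trivial if $D(x)=0$. Bounding a maximum below by the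
average and writing $d=d_\Gamma$,
\[
\sum_xD(x)\ \ge\sum_{x:\,d(x)>0}\frac1{d(x)}\sum_{y\in N_\Gamma(x)}d(y)
=\sum_{xy\in E(\Gamma)}\Bigl(\frac{d(y)}{d(x)}+\frac{d(x)}{d(y)}\Bigr)
\ \ge\ 2e(\Gamma)\ \ge\ 2e(H),
\]
since $t+\frac1t\ge2$ for $t>0$. There are $\frac12\sum_x|Q(x)|$ open pairs, so
\[
e(H)\ \le\ \frac k2\sum_x|Q(x)|\ \le\ \frac k2\bigl(n^2-2e(H)\bigr),
\qquad\text{that is,}\qquad e(H)\le\frac{k}{2k+2}\,n^2 .
\]
By Proposition~\ref{prop:clean}(a), $e(G)\le\frac{k}{2k+2}n^2+11k\varepsilon n^2$ for
all large $n$. Letting first $n\to\infty$ and then $\varepsilon\to0$ gives the claim.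

\section{Covering by testers}\label{sec:cover}

The bound just proved equals $\frac12-\frac{1}{2k+2}$, whereas the construction gives
$\frac12-\frac1{k+2}$. The factor $2$ in the $1/k$ term is lost because, in
the construction with $k$ large, most edges $yy'$ are certified twice, by $\{y,f'\}$ and by
$\{y',f\}$, where $f$ and $f'$ are the testers of the blocks of $y$ and $y'$. We now recover it
by covering vertices rather than counting edges. If
$H$ is nearly complete, then almost all vertices have large degree, and by (d)
each open pair contains a vertex of low degree, a tester. We show that a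
tester that is used often has at most about $k$ neighbors of large degree in $G$, and that these
neighborhoods must cover almost everything. So there are about $n/k$ testers at least,
and their low degrees cost the required number of edges. In the construction the
testers are the vertices $f_j$, and the neighborhoods are the blocks
$Y_j$.

We prove $\limsup f_k(n)/n^2\le\frac12-\frac1k+8k^{-7/6}$. If $k\le8^6$, the right-hand side
is at least $\frac12$ and there is nothing to prove. Let $k>8^6$, fix
$0<\varepsilon<\frac14$, let $n$ be large, and take
$G,\Gamma,H$ as in Proposition~\ref{prop:clean}. From now on $d(\cdot)$ and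
$N(\cdot)$ refer to $H$. Define $\delta>0$ by
\[
\delta n^2=n^2-2e(H)=\sum_x\bigl(n-d(x)\bigr),
\]
the number of ordered pairs $(x,y)\in V^2$, including those with $x=y$, such that
$xy\notin E(H)$. We shall show that
\begin{equation}\label{eq:goal}
e(H)\ \le\ \frac{n^2}{2}-\frac{n^2}{k}\Bigl(1-8k^{-1/6}-\frac1n\Bigr).
\end{equation}
If $\delta>2/k$, then $e(H)<\frac{n^2}2-\frac{n^2}k$ and \eqref{eq:goal} holds. So
assume $\delta\le2/k$. Then $k\delta\le2$, and $\delta<2\cdot8^{-6}$ is small; in
particular $\sqrt\delta<\frac12$.

Define a set of low-degree, a set of high-degree and a set of nearly full vertices by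
\[
L=\{v:d(v)\le n/2\},\qquad B=V\setminus L,\qquad
A=\{y:d(y)\ge(1-\sqrt\delta)n\}\subseteq B .
\]
As $\sum_x(n-d(x))=\delta n^2$, we have $|L|\le2\delta n$ and
$|V\setminus A|\le\sqrt\delta\,n$. For $v\in L$ let
\begin{align*}
C(v)&=\{x\in B:\ \{x,v\}\text{ is open and tight}\},\\
T(v)&=\{y\in A:\ yv\in E(G)\}.
\end{align*}
So $C(v)$ consists of the vertices of $B$ that use $v$ as a tester, and $T(v)$ of the nearly full
vertices through which short paths from them to $v$ can run. If $x\in C(v)$, then every
$y\in T(v)\cap N(x)$ is a common neighbor of $x$ and $v$ in $G$, and $\{x,v\}$ has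
exactly $k$ short paths in $G$, so
\begin{equation}\label{eq:k}
|T(v)\cap N(x)|\le k\qquad\text{for } v\in L,\ x\in C(v).
\end{equation}
Let $\kappa=\delta^{1/3}$, and let
\[
L_1=\{v\in L:|C(v)|\ge\kappa n\},\qquad P=\bigcup_{v\in L_1}T(v)\subseteq A .
\]
The vertices of $L_1$ are the testers that are used often. The threshold $\kappa n$ balances two
errors: Step~1 loses a relative amount $\sqrt\delta/\kappa$, and Step~2 loses of
order $\sqrt\kappa$; both are of order $\delta^{1/6}$ for $\kappa=\delta^{1/3}$.

\medskip
\noindent\textbf{Step 1: $|T(v)|\le k/(1-\delta^{1/6})$ for $v\in L_1$.} Each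
$y\in T(v)$ lies in $A$, so at most $\sqrt\delta\,n$ vertices (including $y$) are
not in $N(y)$. Counting the ordered pairs $(x,y)\in C(v)\times T(v)$ with $xy\in E(H)$
in two ways and using \eqref{eq:k},
\[
|T(v)|\bigl(|C(v)|-\sqrt\delta\,n\bigr)\ \le\sum_{y\in T(v)}|N(y)\cap C(v)|
=\sum_{x\in C(v)}|T(v)\cap N(x)|\ \le\ k\,|C(v)| .
\]
Divide by $|C(v)|\ge\kappa n$ and use $\sqrt\delta/\kappa=\delta^{1/6}<1$.

\medskip
\noindent\textbf{Step 2: $|A\setminus P|\le3\delta^{1/6}n+1$.} We show that
$H$ has few edges inside $A\setminus P$; since $H$ is nearly complete, the set must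
then be small.

By Proposition~\ref{prop:clean}(b), an edge of $H$ inside $A\setminus P$ is
certified by an open pair. This pair does not consist of the ends of the edge: both
have degree greater than $n/2$, contrary to (d). So the edge lies on a short path of
length $2$, and we may name vertices so that the pair is $\{x,v\}$, the edge is
$xy$, and the path is $x,y,v$ with $yv\in E(G)$. As $d(x)>n/2$, (d) gives
$d(v)<n/2$. Thus $v\in L$, $x\in C(v)$ and $y\in T(v)\cap N(x)$. Since
$y\notin P$, we have $v\notin L_1$. For each $v\in L\setminus L_1$ there are fewer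
than $\kappa n$ vertices $x\in C(v)$, and for each of them, by \eqref{eq:k}, at
most $k$ choices of $y$. So $H$ has at most
$2\delta n\cdot\kappa n\cdot k\le4\kappa n^2$ edges inside $A\setminus P$, by
$k\delta\le2$. On the other hand, the number of pairs of distinct vertices that are
not edges of $H$ is $\binom n2-e(H)\le\delta n^2/2$. With $s=|A\setminus P|$ this gives
\[
\frac{s(s-1)}2\ \le\ \Bigl(4\kappa+\frac\delta2\Bigr)n^2\ \le\ \frac92\,\kappa n^2 ,
\]
since $\delta\le\kappa$. If $s\ge1$, then $(s-1)^2\le s(s-1)\le9\kappa n^2$, and
$s\le3\sqrt\kappa\,n+1=3\delta^{1/6}n+1$. The case $s=0$ is trivial.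

\medskip
\noindent\textbf{Step 3: many testers.} Put $\varphi=|L_1|/n$. By Step~2,
\[
|P|\ \ge\ |A|-3\delta^{1/6}n-1\ \ge\ n\Bigl(1-\sqrt\delta-3\delta^{1/6}-\frac1n\Bigr)
\ \ge\ n\Bigl(1-4\delta^{1/6}-\frac1n\Bigr),
\]
and by Step~1, $|P|\le|L_1|\,k/(1-\delta^{1/6})$. Using $(1-a)(1-b)\ge1-a-b$ for
$a,b\ge0$ we obtain
\begin{equation}\label{eq:phi}
\varphi\ \ge\ \frac1k\Bigl(1-5\delta^{1/6}-\frac1n\Bigr).
\end{equation}

\medskip
\noindent\textbf{Step 4: the cost of testers.} Let $v\in L_1$. Since
$|C(v)|\ge\kappa n>\sqrt\delta\,n\ge|V\setminus A|$, some $x\in C(v)$ lies in $A$. The pair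
$\{x,v\}$ is open, so (d) gives $d(v)\le n-d(x)\le\sqrt\delta\,n$. Hence there are
at least $\varphi n\cdot(1-\sqrt\delta)n$ ordered pairs $(v,y)$ with $v\in L_1$ and
$vy\notin E(H)$. Reversing these pairs gives as many with second coordinate in
$L_1$, and at most $\varphi^2n^2$ pairs have both coordinates in $L_1$.
So
\[
\delta\ \ge\ 2\varphi(1-\sqrt\delta)-\varphi^2\ \ge\ 2\varphi(1-\sqrt\delta-\delta)
\ \ge\ 2\varphi(1-2\sqrt\delta),
\]
where we used $\varphi\le|L|/n\le2\delta$ and $\delta\le\sqrt\delta$. Now insert \eqref{eq:phi},
which is allowed because $1-2\sqrt\delta>0$, and use $(1-a)(1-b)\ge1-a-b$ again. Since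
$2\sqrt\delta\le2\delta^{1/6}$, and then since
$\delta\le2/k$ and $7\cdot2^{1/6}<8$,
\[
\delta\ \ge\ \frac2k\Bigl(1-7\delta^{1/6}-\frac1n\Bigr)\ \ge\
\frac2k\Bigl(1-8k^{-1/6}-\frac1n\Bigr).
\]
As $e(H)=\frac{(1-\delta)n^2}{2}$, this is \eqref{eq:goal}.

\medskip
\noindent\emph{End of the proof of Theorem~\ref{thm:upper}.} By \eqref{eq:goal} and
Proposition~\ref{prop:clean}(a), for $k>8^6$ and all large $n$,
\[
\frac{e(G)}{n^2}\ \le\ \frac12-\frac1k\Bigl(1-8k^{-1/6}-\frac1n\Bigr)+11k\varepsilon
\]
for every minimal graph $G$ on $n$ vertices. Letting $n\to\infty$ and then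
$\varepsilon\to0$ gives $\limsup f_k(n)/n^2\le\frac12-\frac1k+8k^{-7/6}$. Together
with Section~\ref{sec:count}, and with Theorem~\ref{thm:lower} for the lower bound, this proves
Theorem~\ref{thm:upper}. \qed

\begin{thebibliography}{1}
\bibitem{source}
``The Maximum Number Of Edges In'' (as printed: THE MAXIMUM NUMBER OF EDGES IN),
\url{http://conservancy.umn.edu/bitstream/11299/4819/1/408.pdf}.
\end{thebibliography}

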